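
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}

\title{The inscribability exponent of stacked polytopes}


\begin{abstract}
For a $d$-polytope $P$ let $s(P)$ be the largest number of vertices that a polytope combinatorially equivalent to $P$ and contained in a ball can have on the bounding sphere. It was conjectured that over simplicial $d$-polytopes with $v$ vertices the smallest growth rate of $s$ is $v^{\log(d-1)/\log d}$. We show that this is false for every $d\ge 4$: there are simplicial, in fact stacked, $d$-polytopes for which $s$ grows only like $v^{\log 2/\log d}$. The reason is that, in every dimension $d\ge3$, at most three of the $d+1$ branches at a simplex of a stacked polytope can reach the sphere. This leads to an exact formula for $s(P)$ for all stacked polytopes, in terms of subtrees of degree at most three in the tree formed by the stacked simplices, and shows that the exponent of the class of stacked $d$-polytopes is exactly $\log 2/\log d$.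
\end{abstract}

\section{The question and the answer}

\subsection{How many vertices fit on a sphere?}
Throughout, $d\ge 3$. A \emph{$d$-polytope} is a $d$-dimensional convex polytope. Two polytopes are \emph{isomorphic} if their face lattices are isomorphic, and a polytope isomorphic to $P$ is also called a \emph{realization} of $P$. A polytope is \emph{simplicial} if all its facets are simplices. Write $v(P)$ for the number of vertices of $P$. Let $s(P)$ be the largest integer $s$ for which there are a realization $P'$ of $P$ and a $(d-1)$-dimensional sphere $S$ such that $P'$ lies in the closed ball bounded by $S$ and $s$ vertices of $P'$ lie on $S$.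

Thus $s(P)=v(P)$ exactly when some realization of $P$ is inscribed in a sphere, and in general $s(P)$ measures how much of $P$ can be inscribed. One asks how small $s$ can be compared with $v$. On a logarithmic scale, for simplicial polytopes, this is the \emph{inscribability exponent}
\[
\bar s^{(d)}=\liminf_{v(P)\to\infty}\frac{\log s(P)}{\log v(P)},\qquad P\text{ a simplicial $d$-polytope}.
\]
By a result stated in \cite{source} there are simplicial $d$-polytopes $P^{(d)}_n$ with $v(P_n^{(d)})\to\infty$ and
\[
\lim_{n\to\infty} \frac{\log s(P_n^{(d)})}{\log v(P_n^{(d)})}=\frac{\log(d-1)}{\log d},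
\]
so $\bar s^{(d)}\le \log(d-1)/\log d$. The conjecture posed in \cite{source} is that equality holds:
\begin{equation}\label{eq:conj}
\bar s^{(d)}=\frac{\log(d-1)}{\log d}\qquad\text{for all } d\ge3 .
\end{equation}
We show that \eqref{eq:conj} is false for every $d\ge4$.

\subsection{The smallest example}\label{sec:first-example}
Let $\Delta$ be a $d$-simplex and place a new vertex slightly above each of its $d+1$ facets. The resulting polytope $P_1$ has $2d+2$ vertices. For $d=3$ one can see what goes wrong when all eight vertices are to lie on a sphere. Take $\Delta$ to be a regular tetrahedron inscribed in the unit sphere, with vertices $x_1,\dots,x_4$ and $\sum_k x_k=0$, and place the new vertices symmetrically at $z_i=-hx_i$. For $h=1$ the eight points are the vertices of a cube, and $x_kx_l$ is not an edge of it but a diagonal of a square face. For $h<1$ (and $h>1/3$, so that $z_i$ is outside $\Delta$) the $x_kx_l$ are edges, as they must be in $P_1$, but the $z_i$ are inside the sphere. So the symmetric attempt fails, just barely. We shall see that every attempt fails, and that $s(P_1)=7$ for $d=3$.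

In dimension $d$, how many of the $d+1$ new vertices of $P_1$ can be on the sphere along with $\Delta$? The case $d=3$ might suggest that only one has to be given up. If we iterate the construction, then at each simplex after the first, one of the $d+1$ branches leads back to where we came from. So if one of the $d+1$ branches were lost, $d-1$ of the $d$ new branches would survive at each stage, and one would arrive at the exponent $\log(d-1)/\log d$. But the true answer is \emph{three, in every dimension}: by Theorem~\ref{thm:disproof} below, $s(P_1)=d+4$. Hence only $2$ of $d$ branches survive at each stage, and the exponent drops to $\log 2/\log d$. For $d=3$ the two numbers agree.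

\subsection{Results}
A \emph{stacked complex} is a family $K=\{\tau_0,\dots,\tau_M\}$ of $(d+1)$-element sets, called \emph{nodes}, that can be listed in such an order that $\tau_0$ is arbitrary and, for $m\ge1$,
\[
\tau_m=F_m\cup\{x_m\},
\]
where $x_m$ is a new vertex and $F_m$ is a $d$-element set contained in exactly one earlier node. Such an order is called a \emph{stacking sequence}. Joining $\tau_m$ to the earlier node that contains $F_m$, for each $m\ge1$, we get the tree $T=T(K)$. By a \emph{subtree} we mean a nonempty connected subfamily $K'$ of nodes. Its \emph{boundary} $\partial K'$ is the simplicial complex whose facets are the $d$-sets contained in exactly one node of $K'$. A \emph{stacked $d$-polytope} is a $d$-polytope whose boundary complex is isomorphic to $\partial K$ for some $K$; we fix one such $K$ and call $T(K)$ the tree of the polytope.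

Geometrically, a point is \emph{beyond} a facet $F$ of a polytope $Q$ if it lies strictly on the other side of $\operatorname{aff}F$ from $Q$, and \emph{beneath} $F$ if it lies strictly on the same side as $Q$. If $x$ is beyond exactly one facet $F$ of a simplicial polytope $Q$ and beneath all others, then $\operatorname{conv}(Q\cup\{x\})$ has as facets the facets of $Q$ other than $F$ and the sets $(F\setminus\{y\})\cup\{x\}$, $y\in F$. This operation is called \emph{stacking on $F$}; it is always possible, with $x$ slightly above the barycenter of $F$. Adding $\tau_m$ to a stacked complex changes the boundary in the same way: $F_m$ disappears, since it now lies in two nodes, and the $d$-subsets of $\tau_m$ that contain $x_m$ appear. So iterated stacking, starting from a simplex, realizes every $\partial K$.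

Let $t_3(T)$ be the largest number of nodes of a subtree of $T$ in which every node has degree at most $3$, where degrees are counted within the subtree.

\begin{theorem}\label{thm:formula}
Let $d\ge3$ and let $P$ be a stacked $d$-polytope with tree $T$. Then $s(P)=d+t_3(T)$.
\end{theorem}

\begin{theorem}\label{thm:disproof}
Let $P_0$ be the $d$-simplex, $d\ge3$, and let $P_{n+1}$ be obtained from $P_n$ by stacking on every facet of $P_n$. Then
\[
v(P_n)=d+1+(d+1)\frac{d^n-1}{d-1},\qquad s(P_n)=d+3\cdot 2^n-2,
\]
and hence $\log s(P_n)/\log v(P_n)\to\log2/\log d$. Consequently $\bar s^{(d)}\le \log 2/\log d$ for all $d\ge3$, and the conjecture \eqref{eq:conj} fails for every $d\ge4$.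
\end{theorem}

Among stacked polytopes this is optimal.

\begin{theorem}\label{thm:sharp}
For $d\ge3$ every stacked $d$-polytope satisfies
\[
s(P)\ge d+(v(P)-d)^{\log2/\log d}.
\]
So the inscribability exponent of the class of stacked $d$-polytopes is exactly $\log2/\log d$. The set of limits of $\log s/\log v$ along sequences of stacked $d$-polytopes with $v\to\infty$ is exactly $[\log2/\log d,\,1]$.
\end{theorem}

In particular some sequence of stacked polytopes has the limit $\log(d-1)/\log d$, so the result quoted above, which we do not use, is compatible with Theorem~\ref{thm:disproof}. For $d=3$ our bound $\bar s^{(3)}\le\log2/\log3$ is the conjectured value. Whether equality holds over all simplicial $3$-polytopes is not decided here, nor whether non-stacked simplicial polytopes give exponents below $\log2/\log d$ when $d\ge4$.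

\subsection{Plan}
Section~\ref{sec:trees} translates the combinatorics of a realization into inequalities between barycentric coordinates with respect to a node. Section~\ref{sec:four} contains the main point: these inequalities cannot hold for four points of the sphere in four different branches. Section~\ref{sec:upper} deduces the upper bound $s(P)\le d+t_3(T)$ and, with it, the disproof of the conjecture. Section~\ref{sec:lower} constructs realizations that attain the bound. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Stacked polytopes and their trees}\label{sec:trees}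

\subsection{Combinatorics}

\begin{lemma}\label{lem:tree}
Let $K$ be a stacked complex with tree $T$.
\begin{itemize}
\item[(i)] For every nonempty set $A$ of vertices, the nodes containing $A$ form a (possibly empty) connected subfamily of $T$.
\item[(ii)] Every $d$-set lies in at most two nodes. Adjacent nodes share exactly $d$ vertices, and distinct neighbors of a node $\tau$ share distinct $d$-sets with $\tau$.
\item[(iii)] Let the nodes of a subtree $K'$ be ordered, starting from any of its nodes, so that all initial segments are connected. Then this order is a stacking sequence. So $K'$ is a stacked complex, its tree is the one induced by $T$, and $\partial K'$ is the boundary complex of a stacked polytope.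
\item[(iv)] If $K'$ is a subtree and $\tau\in K'$, then all subsets of $\tau$ with at most $d-1$ elements are faces of $\partial K'$. In particular all vertices of $K'$ occur in $\partial K'$, and their number is $|K'|+d$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We add the nodes one by one. If $x_m\in A$, then among $\tau_0,\dots,\tau_m$ only $\tau_m$ can contain $A$. If $x_m\notin A$ and $A\subseteq\tau_m$, then $A\subseteq F_m$, which is contained in the neighbor to which $\tau_m$ is attached. So $\tau_m$ is attached to the subtree that is already present. If $A\not\subseteq\tau_m$, nothing changes.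

(ii) The $d$-subsets of $\tau_m$ are $F_m$, which lies in exactly one earlier node and now lies in two, and sets containing $x_m$, which lie in no earlier node. By induction every $d$-set lies in at most two nodes. As $x_m$ is not in the node to which $\tau_m$ is attached, the two nodes share exactly $F_m$. If two neighbors of $\tau$ shared the same $d$-set with $\tau$, this set would lie in three nodes.

(iii) A new node $\tau'$ has exactly one neighbor $\rho$ in the initial segment. Put $F'=\tau'\cap\rho$ and $\{x'\}=\tau'\setminus F'$. If $x'$ were in an earlier node, then by (i) it would be in $\rho$, which lies on the path from that node to $\tau'$. Then $x'\in F'$, a contradiction. So $x'$ is new. By (ii), $F'$ lies in no earlier node other than $\rho$.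

(iv) By (iii) we may start the stacking sequence of $K'$ at $\tau$. Initially all proper subsets of $\tau$ are faces, and stacking on a facet removes no face except that facet, which has $d$ elements. The first node contributes $d+1$ vertices and each further node contributes one.
\end{proof}

By (ii), all degrees in $T$ are at most $d+1$, and we may speak of the neighbor of $\tau$ \emph{across} a $d$-subset $F$ of $\tau$, if there is one. It is the other node containing $F$; indeed by (i) two nodes containing $F$ are adjacent. By (iv), $v(P)=|T|+d$ for a stacked polytope $P$ with tree $T$.

\subsection{Two facts about polytopes}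
We use the following standard facts. If $v$ is a vertex of a polytope $Q$, then $Q$ lies in the cone with apex $v$ spanned by the edges at $v$. Every ridge (face of codimension two) lies in exactly two facets, and the dual graph, in which facets sharing a ridge are adjacent, is connected.

\begin{lemma}\label{lem:connected}
Let $\ell$ be an affine function and $Q$ a polytope. Every vertex at which $\ell$ is not maximal on $Q$ has a neighbor with a larger value of $\ell$. For every real $c$, the vertices $v$ of $Q$ with $\ell(v)>c$ induce a connected subgraph of the graph of $Q$.
\end{lemma}

\begin{proof}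
The first statement holds because $Q$ lies in the cone spanned by the edges at the vertex. Hence from any vertex with $\ell>c$ an $\ell$-increasing path leads to the face $M$ on which $\ell$ is maximal. The graph of $M$ is connected: by the same argument in $M$, with a function having a unique maximizer on $M$, all vertices of $M$ are joined to that maximizer.
\end{proof}

The next lemma says that, to see that a new point stacks on $F$, it is enough to look at the facets next to $F$.

\begin{lemma}\label{lem:local}
If $w$ is beyond a facet $F$ of a polytope $Q$ and beneath all facets that share a ridge with $F$, then $w$ is beneath all facets other than $F$.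
\end{lemma}

\begin{proof}
We may assume that $0$ is interior to $Q$. The vertices $g$ of the polar polytope correspond to the facets of $Q$, which lie in the hyperplanes $\{x:g\cdot x=1\}$. Its edges correspond to the ridges of $Q$, and $w$ is beyond the facet of $g$ if and only if $g\cdot w>1$. By Lemma~\ref{lem:connected} the vertices $g$ with $g\cdot w>1$ induce a connected graph. It contains the vertex $f$ of $F$ and no neighbor of $f$, so it is $\{f\}$. It remains to exclude $g\cdot w=1$. If this holds for some $g$, then $g$ is not a neighbor of $f$, and $g$ is not a maximizer of the function $(\,\cdot\,)\cdot w$, since $f\cdot w>1$. So $g$ has a neighbor $g'$ with $g'\cdot w>1$. Then $g'=f$, a contradiction.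
\end{proof}

\subsection{Restriction to subtrees}
An arbitrary realization of $\partial K$ need not have been built by stacking in space. Still, it can be dismantled.

\begin{lemma}\label{lem:sub}
Let $Q$ be a polytope with boundary complex $\partial K$ and let $K'\subseteq K$ be a subtree. Then the convex hull $Q[K']$ of the vertices of $K'$ is a $d$-polytope with boundary complex $\partial K'$. In particular, taking $K'=\{\tau\}$, the vertices of every node are affinely independent.
\end{lemma}

\begin{proof}
The subtree $K'$ arises from $K$ by successive removal of leaves, so it suffices to remove one leaf $\tau'$ when $|K|\ge2$. Let $F'=\{y_1,\dots,y_d\}$ be the intersection of $\tau'$ with its neighbor, $\tau'=F'\cup\{x'\}$, and let $Q^-$ be the convex hull of the vertices of $Q$ other than $x'$.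

The vertex $x'$ is not in the only neighbor of $\tau'$, so by Lemma~\ref{lem:tree}(i) it lies in no node except $\tau'$. So the facets of $Q$ containing $x'$ are the sets $(F'\setminus\{y_i\})\cup\{x'\}$, and the neighbors of $x'$ are exactly $y_1,\dots,y_d$. Hence $Q$ lies in the cone with apex $x'$ spanned by the $y_i-x'$, and as $\dim Q=d$ these vectors are linearly independent. Let $\ell$ be the affine function with $\ell(y_i)=0$ for all $i$ and $\ell(x')=1$. By Lemma~\ref{lem:connected} the vertices with $\ell>0$ induce a connected graph. It contains $x'$ and no neighbor of $x'$, so $x'$ is the only such vertex. If a vertex $z\notin\tau'$ had $\ell(z)=0$, then $z=x'+\sum t_i(y_i-x')$ with $t_i\ge0$ and $\sum t_i=1$. So $z\in\operatorname{conv}F'$, which is impossible for a vertex of $Q$ not in $F'$. Thus $\ell<0$ on all vertices outside $\tau'$, and there is at least one, in the neighbor of $\tau'$. Hence $Q^-$ is $d$-dimensional and $\operatorname{conv}F'$ is one of its facets.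

The facets of $Q$ that do not contain $x'$ are also facets of $Q^-$. Together with $F'$ they are exactly the facets of $\partial(K\setminus\{\tau'\})$. Indeed, a $d$-set in exactly one remaining node lies either in no other node of $K$, or also in $\tau'$, and in the second case it is $F'$. Conversely, a $d$-set without $x'$ that lies in exactly one node of $K$ is not $F'$, so this node is not $\tau'$. By Lemma~\ref{lem:tree}(iii), $\partial(K\setminus\{\tau'\})$ is the boundary complex of a polytope, so every ridge in it lies in two of these facets. So they form a family of simplicial facets of $Q^-$ closed under passing to adjacent facets, and since the dual graph of $Q^-$ is connected they are all its facets.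
\end{proof}

\subsection{What a node sees of its branches}
Let $\tau=\{x_0,\dots,x_d\}$ be a node, $F_i=\tau\setminus\{x_i\}$, and let $V_i$ be the set of vertices outside $\tau$ that lie in nodes of the component of $T-\tau$ attached across $F_i$ ($V_i=\emptyset$ if there is none). By Lemma~\ref{lem:tree}(i), every vertex outside $\tau$ is in exactly one $V_i$.

\begin{lemma}\label{lem:bary}
Let $Q$ be a polytope with boundary complex $\partial K$. Let $i\ne j$, $z_i\in V_i$ and $z_j\in V_j$, with barycentric coordinates $z_i=\sum_k\lambda_{ik}x_k$ and $z_j=\sum_k\lambda_{jk}x_k$. Then $\lambda_{ii}<0$ and $\lambda_{ik}>0$ for $k\ne i$, similarly for $j$, and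
\[
\lambda_{ij}\lambda_{ji}>\lambda_{ii}\lambda_{jj}.
\]
\end{lemma}

\begin{proof}
Barycentric coordinates exist by Lemma~\ref{lem:sub}. Let $K'$ consist of $\tau$ and the component across $F_i$. For $k\ne i$ no node of $K'$ except $\tau$ contains $F_k$, since the neighbor of $\tau$ across $F_k$, if any, is not in $K'$. So $F_k$ is a facet of $\partial K'$, hence of $Q[K']$ by Lemma~\ref{lem:sub}. The $k$-th barycentric coordinate vanishes on $F_k$ and is positive at $x_k$, so it is positive at the vertex $z_i\notin F_k$ of $Q[K']$; that is, $\lambda_{ik}>0$. As $z_i$ is a vertex of $Q$ outside $\tau$, it is not in $\operatorname{conv}\tau$, so $\lambda_{ii}<0$.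

The set $R=\tau\setminus\{x_i,x_j\}$ has $d-1$ elements, so it is a face of $Q$ by Lemma~\ref{lem:tree}(iv). Take an affine function $\ell$ that vanishes on $R$ and is positive at all other vertices of $Q$. Then $\ell(z_i)>0$ and $\ell(z_j)>0$ read
\[
\lambda_{ij}\,\ell(x_j)>|\lambda_{ii}|\,\ell(x_i),\qquad \lambda_{ji}\,\ell(x_i)>|\lambda_{jj}|\,\ell(x_j).
\]
Multiply these and cancel $\ell(x_i)\ell(x_j)>0$.
\end{proof}

The last inequality has a simple meaning: \emph{the segment $z_iz_j$ meets the interior of the simplex $\operatorname{conv}\tau$}. Indeed, up to positive multiples the points between $z_i$ and $z_j$ are $\frac{1}{|\lambda_{ii}|}z_i+\frac{t}{|\lambda_{jj}|}z_j$ with $t>0$. Here the $i$-th coefficient is $-1+t\lambda_{ji}/|\lambda_{jj}|$, the $j$-th is $\lambda_{ij}/|\lambda_{ii}|-t$, and the other coefficients are positive. These two can be made positive by a suitable $t>0$ if and only if $|\lambda_{jj}|/\lambda_{ji}<\lambda_{ij}/|\lambda_{ii}|$.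

\section{Four branches cannot reach the sphere}\label{sec:four}

\begin{lemma}\label{lem:four}
Let $d\ge3$, let $B$ be the closed unit ball in $\mathbb R^d$ with boundary $S$, and let $x_0,\dots,x_d\in B$ be affinely independent. Let $I\subseteq\{0,\dots,d\}$ with $|I|=4$. For $i\in I$ let
\[
z_i=\sum_k\lambda_{ik}x_k\in S,\qquad \sum_k\lambda_{ik}=1,\qquad \lambda_{ii}<0,\qquad \lambda_{ik}\ge0\ \ (k\ne i).
\]
Then the inequalities $\lambda_{ij}\lambda_{ji}>\lambda_{ii}\lambda_{jj}$ cannot hold for all pairs $i\ne j$ in $I$.
\end{lemma}

Note that the $x_k$ may lie inside the ball; only the $z_i$ must be on the sphere.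

\subsection{The symmetric case}\label{sec:cube}
Return to the example of Section~\ref{sec:first-example}: a regular tetrahedron with $\sum x_k=0$, $|x_k|=1$, $x_k\cdot x_l=-\frac13$ for $k\ne l$, and $z_i=-hx_i$, $h>\frac13$. From $\sum_kx_k=0$ we get
\[
z_i=\tfrac{1-3h}{4}\,x_i+\tfrac{1+h}{4}\sum_{k\ne i}x_k .
\]
Put $\mu_{ik}=\lambda_{ik}/|\lambda_{ii}|$. Then $\mu_{ik}=\mu:=(1+h)/(3h-1)$ for all $k\ne i$, and the six pair inequalities all say $\mu^2>1$, i.e.\ $h<1$. So the lemma becomes false if the $z_i$ are allowed inside the ball ($\frac13<h<1$), or if the inequalities are not strict ($h=1$, the cube).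

Here is how the sphere enters, in a form that will generalize. Homogenize: put $X_k=(x_k,1)$ and use on $\mathbb R^{d+1}$ the Lorentzian form
\[
\langle(x,s),(y,t)\rangle=x\cdot y-st .
\]
A point of $S$ becomes a null vector and a point of the open ball a vector with negative square. In the example put $g=-\langle X_k,X_l\rangle=\frac43$ for $k\ne l$, while $\langle X_k,X_k\rangle=0$. The vector $-X_i+\mu\sum_{k\ne i}X_k$ is a positive multiple of $(z_i,1)$, so its square is $\ge0$ exactly when $|z_i|\ge1$. But its square is $2g(3\mu-3\mu^2)$. So $z_i\in S$ requires $\mu\le1$, while the pair inequalities require $\mu>1$.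

If there are only three indices in $I$, and we keep only the corresponding terms, the square is $2g(2\mu-\mu^2)$. Now we get only $\mu\le2$, and there is room between $1$ and $2$. This indicates why four is the critical number.

In general there are six numbers $g_{ij}$ and twelve numbers $\mu_{ij}$. Each of the four rows $(\mu_{ij})_{j}$ will satisfy a quadratic inequality that bounds it from above, and each of the six pairs gives $\mu_{ij}\mu_{ji}>1$. To show that these are incompatible we first rescale until the $g_{ij}$ are as symmetric as possible. Then we substitute angles for the $\mu_{ij}$, such that both kinds of inequality become \emph{linear}. Summing them gives the contradiction.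

\subsection{Proof of Lemma~\ref{lem:four}}
Suppose all the inequalities hold. We use the form $\langle\cdot,\cdot\rangle$ of Section~\ref{sec:cube}. Call $(x,s)$ \emph{future causal} if $|x|\le s$ and $s>0$, and \emph{future timelike} if $|x|<s$; it is \emph{past timelike} if its negative is future timelike. Future causal vectors are closed under sums and positive multiples. A future timelike plus a future causal vector is future timelike, and so is the sum of two non-proportional future causal vectors. A vector $u$ has $\langle u,u\rangle<0$ if and only if it is future or past timelike.

Let $X_k=(x_k,1)$, which is future causal, and $g_{kl}=-\langle X_k,X_l\rangle=1-x_k\cdot x_l$. Then $g_{kk}\ge0$, and $g_{kl}>0$ for $k\ne l$ since $x_k\ne x_l$ are in $B$. Put $\mu_{ik}=\lambda_{ik}/|\lambda_{ii}|\ge0$ for $i\in I$ and $k\neq i$. The assumption becomes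
\begin{equation}\label{eq:pairs}
\mu_{ij}\mu_{ji}>1\qquad(i\ne j\text{ in }I),
\end{equation}
and in particular these $\mu_{ij}$ are positive. Finally put
\[
Z_i=\frac1{|\lambda_{ii}|}(z_i,1)=U_i+W_i,\qquad U_i=-X_i+\sum_{k\in I\setminus\{i\}}\mu_{ik}X_k,\qquad W_i=\sum_{k\notin I}\mu_{ik}X_k .
\]
The vector $Z_i$ is null, because $z_i\in S$, and $W_i$ is $0$ or future causal.

\medskip\noindent\textbf{Step 1: the row inequalities.} We want an inequality that involves only the indices in $I$, so we must show that dropping $W_i$ does no harm: \emph{$\langle U_i,U_i\rangle\ge0$ for every $i\in I$.} First, $U_i$ is not future timelike, since otherwise $Z_i=U_i+W_i$ would be. Suppose $U_i$ is past timelike. Choose $j\in I\setminus\{i\}$ and, using \eqref{eq:pairs}, a number $t$ with $1/\mu_{ji}<t<\mu_{ij}$. Then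
\[
U_i+tU_j=(t\mu_{ji}-1)X_i+(\mu_{ij}-t)X_j+\sum_{k\in I\setminus\{i,j\}}(\mu_{ik}+t\mu_{jk})X_k
\]
has positive coefficients, so it is future causal. Hence $tU_j=(U_i+tU_j)+(-U_i)$ is future timelike, which contradicts what we have just shown, with $j$ in place of $i$. So $U_i$ is neither future nor past timelike, and the claim follows. Expanding $\langle U_i,U_i\rangle\ge0$, we find
\[
2\sum_{m\in I\setminus\{i\}}\mu_{im}g_{im}-2\!\!\sum_{\{m,n\}\subset I\setminus\{i\}}\!\!\mu_{im}\mu_{in}g_{mn}-g_{ii}-\sum_{m\in I\setminus\{i\}}\mu_{im}^2g_{mm}\ge0 .
\]
We drop the last two terms, which are $\le0$, and obtain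
\begin{equation}\label{eq:rows}
\sum_{\{m,n\}\subset I\setminus\{i\}}\mu_{im}\mu_{in}\,g_{mn}\le\sum_{m\in I\setminus\{i\}}\mu_{im}\,g_{im}\qquad(i\in I).
\end{equation}

\medskip\noindent\textbf{Step 2: normalization.} Write $I=\{1,2,3,4\}$. Let us replace $X_i$ by $c_iX_i$ with $c_i>0$, that is, $g_{ij}$ by $c_ic_jg_{ij}$ (also for $i=j$), and simultaneously $\mu_{ij}$ by $\mu_{ij}c_i/c_j$. Then both sides of \eqref{eq:rows} are multiplied by $c_i^2$, and the products in \eqref{eq:pairs} do not change. We choose the $c_i$ such that complementary pairs get equal entries:
\[
g_{12}=g_{34}=a,\qquad g_{13}=g_{24}=b,\qquad g_{14}=g_{23}=c .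
\]
This is possible: the three conditions are linear equations for $(\log c_1,\dots,\log c_4)$ with coefficient vectors $(1,1,-1,-1)$, $(1,-1,1,-1)$, $(1,-1,-1,1)$, which are independent.

\medskip\noindent\textbf{Step 3: $a,b,c$ are the sides of a triangle.} As $x_0,\dots,x_d$ are affinely independent, $X_1,\dots,X_4$ are linearly independent. Their span contains a timelike vector, e.g.\ $X_1+X_2$, and the form $\langle\cdot,\cdot\rangle$ is positive definite on the orthogonal complement of a timelike vector. So the Gram matrix $G=(g_{ij})_{i,j\in I}$ of the form $-\langle\cdot,\cdot\rangle$ has one positive and three negative eigenvalues. Let $G_0=G-\operatorname{diag}(g_{ii})$. Since $g_{ii}\ge0$, the quadratic form of $G_0$ is at most that of $G$. So it is negative definite on a $3$-dimensional subspace, and $G_0$ has at least three negative eigenvalues. Now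
\[
G_0=\begin{pmatrix}0&a&b&c\\a&0&c&b\\b&c&0&a\\c&b&a&0\end{pmatrix}
\]
has eigenvectors $(1,1,1,1)$, $(1,1,-1,-1)$, $(1,-1,1,-1)$, $(1,-1,-1,1)$ with eigenvalues
\[
a+b+c,\qquad a-b-c,\qquad b-a-c,\qquad c-a-b .
\]
The first is positive, so the other three are negative. Hence there is a nondegenerate triangle with sides $a,b,c$. Let $A,B,C$ be the opposite angles (from here on $B$ denotes an angle), so $A+B+C=\pi$. A common rescaling of all $g_{ij}$ does not affect \eqref{eq:rows}, so by the law of sines we may assume
\[
a=\sin A,\qquad b=\sin B,\qquad c=\sin C .
\]

\medskip\noindent\textbf{Step 4: rows in terms of angles.} Say that the pairs $12,34$ are of type $a$, the pairs $13,24$ of type $b$, and the pairs $14,23$ of type $c$. Each $i\in I$ has one partner of each type. Let $p_i,q_i,r_i$ be the values $\mu_{ij}$ for the partner $j$ of $i$ of type $a,b,c$, respectively. If $m$ and $n$ are the partners of $i$ of types $a$ and $b$, then $\{m,n\}$ is complementary to the type-$c$ pair containing $i$, so $g_{mn}=c$; similarly for the other types. Hence \eqref{eq:rows} reads, for $(p,q,r)=(p_i,q_i,r_i)$,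
\begin{equation}\label{eq:phi}
\Phi:=pq\sin C+pr\sin B+qr\sin A-p\sin A-q\sin B-r\sin C\le0 .
\end{equation}
Define $\xi_i\in(0,\pi-A)$ by
\[
p_i=\frac{\sin(A+\xi_i)}{\sin\xi_i}=\cos A+\sin A\cot\xi_i .
\]
The right side decreases from $\infty$ to $0$ on $(0,\pi-A)$, so $\xi_i$ exists and is unique. Define $\eta_i\in(0,\pi-B)$ by $q_i=\cos B+\sin B\cot\eta_i$ and $\zeta_i\in(0,\pi-C)$ by $r_i=\cos C+\sin C\cot\zeta_i$. (In the symmetric case $A=B=C=\pi/3$, and $\mu=1$ corresponds to the angle $\pi/3$.)

Fix $i$, drop the index, and substitute $p=\cos A+X\sin A$, $q=\cos B+Y\sin B$, $r=\cos C+Z\sin C$ in \eqref{eq:phi}, where $X=\cot\xi$, $Y=\cot\eta$, $Z=\cot\zeta$.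
\begin{itemize}
\item The quadratic part is $\sin A\sin B\sin C\,(XY+YZ+ZX)$.
\item The coefficient of $X$ is $\sin A(\cos B\sin C+\cos C\sin B)-\sin^2A=\sin A\sin(B+C)-\sin^2A=0$. By symmetry the coefficients of $Y$ and $Z$ vanish too.
\item The constant term is
\[
\cos A\,(\cos B\sin C+\cos C\sin B)+\sin A\cos B\cos C-\sin A\cos A-\tfrac12(\sin2B+\sin2C).
\]
Here the first product is $\cos A\sin A$, and $\frac12(\sin2B+\sin2C)=\sin(B+C)\cos(B-C)=\sin A\cos(B-C)$. So the constant term equals $\sin A\,(\cos B\cos C-\cos(B-C))=-\sin A\sin B\sin C$.
\end{itemize}
Since $\sin(\xi+\eta+\zeta)$ is the sum of the three products of one sine and two cosines, minus $\sin\xi\sin\eta\sin\zeta$, we get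
\[
\Phi=\sin A\sin B\sin C\,(XY+YZ+ZX-1)=\sin A\sin B\sin C\;\frac{\sin(\xi+\eta+\zeta)}{\sin\xi\sin\eta\sin\zeta}.
\]
All sines except $\sin(\xi+\eta+\zeta)$ are positive, and $0<\xi+\eta+\zeta<3\pi-(A+B+C)=2\pi$. So $\Phi\le0$ means $\xi_i+\eta_i+\zeta_i\ge\pi$, for each $i$, and
\begin{equation}\label{eq:sumrows}
\sum_{i\in I}(\xi_i+\eta_i+\zeta_i)\ge4\pi .
\end{equation}

\medskip\noindent\textbf{Step 5: pairs in terms of angles.} If $\{i,j\}$ is a pair of type $a$, then $p_ip_j=\mu_{ij}\mu_{ji}>1$, i.e.\ $\sin(A+\xi_i)\sin(A+\xi_j)>\sin\xi_i\sin\xi_j$. Writing the products as differences of cosines and canceling $\cos(\xi_i-\xi_j)$, we get $\cos(\xi_i+\xi_j)>\cos(2A+\xi_i+\xi_j)$, i.e.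
\[
2\sin A\,\sin(A+\xi_i+\xi_j)>0 .
\]
As $0<A+\xi_i+\xi_j<2\pi-A$, this means $\xi_i+\xi_j<\pi-A$. In the same way $\eta_i+\eta_j<\pi-B$ for pairs of type $b$ and $\zeta_i+\zeta_j<\pi-C$ for pairs of type $c$. The two pairs of each type cover $I$, so
\[
\sum_{i\in I}(\xi_i+\eta_i+\zeta_i)<2\bigl((\pi-A)+(\pi-B)+(\pi-C)\bigr)=4\pi,
\]
which contradicts \eqref{eq:sumrows}. \qed

\medskip
The dimension enters only through $d+1\ge4$. The sphere enters through $\langle Z_i,Z_i\rangle=0$ in Step~1. That the $x_k$ are in the ball makes the $X_k$ future causal, with $g_{kk}\ge0$ and $g_{kl}>0$, which is used in Steps~1--3. The independence of the $x_k$ enters through the signature in Step~3.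

\begin{corollary}\label{cor:three}
Let $Q$ be a polytope with boundary complex $\partial K$, contained in the closed ball bounded by a sphere $S$. Then for each node $\tau$ at most three of the sets $V_0,\dots,V_d$ contain vertices lying on $S$.
\end{corollary}

\begin{proof}
By a similarity we may take $S$ to be the unit sphere. The vertices of $\tau$ lie in the ball, and they are affinely independent by Lemma~\ref{lem:sub}. If four of the sets, with indices $i\in I$, contained vertices $z_i\in S$, then by Lemma~\ref{lem:bary} these would satisfy all the hypotheses and all the pair inequalities of Lemma~\ref{lem:four}.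
\end{proof}

\section{The upper bound and the disproof}\label{sec:upper}

\begin{proposition}\label{prop:upper}
If $P$ is a stacked $d$-polytope with tree $T$, $d\ge3$, then $s(P)\le d+t_3(T)$.
\end{proposition}

\begin{proof}
Let $P'$ be a realization of $P$ in the closed ball bounded by $S$, with its vertices labeled so that its boundary complex is $\partial K$, and let $A$ be the set of vertices on $S$. We may assume $A\neq\emptyset$. Choose an inclusion-minimal subtree $T'$ of $T$ such that every $a\in A$ lies in some node of $T'$. The nodes of $T'$ contain $|T'|+d$ vertices in total, so $|A|\le|T'|+d$. It remains to show that all degrees in $T'$ are at most $3$, for then $|T'|\le t_3(T)$. We may assume $|T'|\ge2$.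

By minimality, for each leaf $\tau'$ of $T'$ there is an $a\in A$ that lies in $\tau'$ and in no other node of $T'$. Let $\tau\in T'$ have a neighbor in $T'$ across $F_i$. The component of $T'-\tau$ on that side contains a leaf $\tau'$ of $T'$: if the component is a single node, this node is a leaf of $T'$; otherwise the component has at least two leaves, and one of them is not adjacent to $\tau$. The vertex $a$ belonging to $\tau'$ is not in $\tau$, so $a\in V_i$, and $a\in S$. By Corollary~\ref{cor:three} this happens for at most three indices $i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}, given Theorem~\ref{thm:formula}]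
For $n\ge1$ all facets of $P_n$ belong to the nodes added last, $d$ facets for each such node. So for $n\ge1$ the tree $T_n$ of $P_n$ has a root with $d+1$ children, all nodes at levels $1,\dots,n-1$ have $d$ children, and the nodes at level $n$ are leaves; $T_0$ is a single node. Thus
\[
|T_n|=1+(d+1)\,\frac{d^n-1}{d-1},
\]
also for $n=0$, and $v(P_n)=|T_n|+d$.

A subtree of $T_n$ has a node closest to the root, at some level $j$. If all degrees in the subtree are at most $3$, then this node has at most $3$ children in the subtree, and every other node of the subtree has at most $2$ children in it, since its parent is also a neighbor. So the size of the subtree is at most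
\[
1+3\,(1+2+\dots+2^{n-j-1})=1+3(2^{n-j}-1)\le3\cdot2^n-2 .
\]
Since $d\ge3$, we can start at the root and take $3$ children of it and then $2$ children of each further node, so equality is attained. Hence $t_3(T_n)=3\cdot 2^n-2$, and $s(P_n)=d+3\cdot2^n-2$ by Theorem~\ref{thm:formula}. As $v(P_n)$ lies between positive constant multiples of $d^n$, we get $\log s(P_n)/\log v(P_n)\to\log2/\log d$.

The $P_n$ are simplicial $d$-polytopes and $v(P_n)\to\infty$. So $\bar s^{(d)}\le\log2/\log d$ for all $d\ge3$. For $d\ge4$ we have $\log2/\log d<\log(d-1)/\log d$, and the conjecture fails.
\end{proof}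

For the statements about $\bar s^{(d)}$ and the conjecture only the inequality $s(P_n)\le d+3\cdot2^n-2$ is needed, and this follows from Proposition~\ref{prop:upper}. So the disproof is already complete. The equality in Theorem~\ref{thm:disproof} needs the construction of the next section.

\section{Three branches can reach the sphere}\label{sec:lower}

In this section we prove the other half of Theorem~\ref{thm:formula}.

\begin{proposition}\label{prop:lower}
If $P$ is a stacked $d$-polytope with tree $T$, $d\ge3$, then $s(P)\ge d+t_3(T)$.
\end{proposition}

Let $T'$ be a subtree of $T$ in which all degrees are at most $3$. We first realize $\partial T'$ with all its vertices on the unit sphere $S$; the remaining nodes are easily added afterwards (Section~\ref{sec:rest}). If $|T'|=1$ we take a regular simplex inscribed in $S$. Otherwise we root $T'$ at a leaf. Then the root has one child and every other node has at most two children. We attach the nodes one at a time, parents before children, which is a stacking sequence by Lemma~\ref{lem:tree}(iii). At each moment we have a polytope $Q$ inscribed in $S$, whose boundary complex is that of the subtree of attached nodes. Call a facet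 $F$ of $Q$ \emph{pending} if $T'$ contains a node across $F$ that has not been attached yet.

\subsection{Fences}
To attach a node across $F$ we must choose a point $w\in S$ beyond $F$ and beneath all other facets. Such a choice constrains the future. If the neighboring facet $G$ is also pending, then the point placed over $F$ and the point that will be placed over $G$ must not hide their common ridge, and neither may use up the room of the other. We settle such conflicts in advance by a fence through the ridge, and each of the two points has to stay on the prescribed side of it.

Call a ridge of $Q$ \emph{live} if it lies in at least one pending facet. For each live ridge $R$ we keep a hyperplane $K_R\supset R$, the \emph{fence} at $R$, as follows.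
\begin{itemize}
\item[(a)] If exactly one of the two facets containing $R$ is pending, then $K_R$ is the affine hull of the other facet.
\item[(b)] If both facets $F,G\supset R$ are pending, then the vertices $F\setminus R$ and $G\setminus R$ lie on the same open side of $K_R$.
\end{itemize}
In both cases let $K_R^-$ be the open side of $K_R$ that contains the vertex $F\setminus R$ for each pending facet $F\supset R$. For a pending facet $F$ let
\[
\Omega(F)=\{\text{points beyond }F\}\cap\bigcap_{R\subset F}K_R^- ,
\]
where $R$ runs over the ridges in $F$. The third condition is that there is room on the sphere: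
\begin{itemize}
\item[(c)] $\Omega(F)\cap S\ne\emptyset$ for every pending facet $F$.
\end{itemize}

\begin{lemma}\label{lem:fence}
Let $F,G$ be pending facets with common ridge $R$, and let $w\in\Omega(F)$. Then
\begin{itemize}
\item[(1)] $w$ is beneath $G$;
\item[(2)] every $z\in\Omega(G)$ lies strictly on the same side of $\operatorname{aff}(R\cup\{w\})$ as the vertices $F\setminus R$ and $G\setminus R$.
\end{itemize}
\end{lemma}

\begin{proof}
Project along $\operatorname{aff}R$ to a plane, with $R$ going to the origin; see Figure~\ref{fig:fence}, left. The images $\bar y$ and $\bar g$ of $F\setminus R$ and $G\setminus R$, and the images $\bar w,\bar z$, lie in the open half-plane that is the image of $K_R^-$, and $Q$ is projected into the cone spanned by $\bar y$ and $\bar g$. Measure directions in the half-plane by an angle in $(0,\pi)$, such that $\bar y$ comes before $\bar g$. That $w$ is beyond $F$ means that $\bar w$ and $\bar g$ are on different sides of the line through $0$ and $\bar y$, i.e.\ $\bar w$ comes before $\bar y$. So $\bar w$ and $\bar y$ both come before $\bar g$, which proves (1). In the same way $\bar z$ comes after $\bar g$. So $\bar y,\bar g,\bar z$ all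 come after $\bar w$, which proves (2).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!20] (0,0) -- (55:2.1) arc (55:120:2.1) -- cycle;
\draw[dashed] (-2.4,0) -- (2.4,0);
\draw (0,0) -- (55:2.2);
\draw (0,0) -- (120:2.2);
\draw[dotted] (0,0) -- (25:2.2);
\fill (0,0) circle (1.3pt) node[below] {$R$};
\fill (55:1.5) circle (1.3pt) node[right] {$\bar y$};
\fill (120:1.5) circle (1.3pt) node[left] {$\bar g$};
\fill (25:1.7) circle (1.3pt) node[below right] {$\bar w$};
\fill (155:1.7) circle (1.3pt) node[above] {$\bar z$};
\node at (88:1.5) {$Q$};
\node at (1.9,-0.25) {$K_R$};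
\end{tikzpicture}
\qquad\qquad
\begin{tikzpicture}[scale=1.25]
\draw (0,0) circle (1.3);
\draw[very thick] (270:1.3) arc (270:400:1.3);
\draw (270:1.3) -- (150:1.3);
\draw (270:1.3) -- (40:1.3);
\draw (40:1.3) -- (150:1.3);
\draw[dashed] (-1.9,-1.3) -- (1.9,-1.3);
\fill (270:1.3) circle (1.3pt) node[below] {$w$};
\fill (150:1.3) circle (1.3pt) node[left] {$y_1$};
\fill (40:1.3) circle (1.3pt) node[right] {$y_2$};
\fill (295:1.3) circle (1.3pt) node[right] {$\;x$};
\node at (1.75,-1.5) {$k$};
\node at (100:1.52) {$\Gamma$};
\end{tikzpicture}
\caption{Left: the projection along a ridge $R$ between two pending facets, whose remaining vertices go to $\bar y$ and $\bar g$. The polytope $Q$ lies in the gray cone, and the fence $K_R$ is dashed. A point $w$ over the first facet and a point $z$ over the second stay above the fence, on the two sides of the cone. Right: the plane $\Pi$ through $w,y_1,y_2$ and its circle $\Gamma$ on the sphere. The new fence contains the tangent $k$ at $w$. Room for the apex over the new facet $F_1$, which contains $w,y_2$ but not $y_1$, is found near points $x$ on the thick arc, close to $w$.}\label{fig:fence}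
\end{figure}

\subsection{Start}
Take a regular simplex inscribed in $S$ with vertices $x_0,\dots,x_d$, so $x_i\cdot x_j=-\frac1d$ for $i\ne j$. There is one pending facet; label the vertices so that it is the facet $F$ opposite $x_0$. All fences are given by (a): the fence at the ridge $F\setminus\{x_i\}$, $i\ne0$, is the affine hull of the facet opposite $x_i$. The facet opposite $x_i$ lies in the hyperplane $\{x:-x_i\cdot x=\frac1d\}$, and the simplex is on the side $-x_i\cdot x\le\frac1d$. The point $-x_0\in S$ is in $\Omega(F)$, because $-x_0\cdot(-x_0)=1>\frac1d$ while $-x_i\cdot(-x_0)=-\frac1d<\frac1d$ for $i\ne0$. So (c) holds.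

\subsection{One step}
Let $F=\{y_1,\dots,y_d\}$ be a pending facet of $Q$, put $R_i=F\setminus\{y_i\}$, and let $G_i$ be the other facet of $Q$ containing $R_i$. By (c) choose $w\in\Omega(F)\cap S$. Then $w$ is beneath every $G_i$: if $G_i$ is not pending, this is the condition $w\in K_{R_i}^-$, by (a); if $G_i$ is pending, it is Lemma~\ref{lem:fence}(1). By Lemma~\ref{lem:local}, $w$ is beneath all facets other than $F$. So $Q^+=\operatorname{conv}(Q\cup\{w\})$ arises by stacking on $F$, and its new facets are
\[
F_i=R_i\cup\{w\},\qquad i=1,\dots,d .
\]
The node $F\cup\{w\}$ has at most two children in $T'$, so at most two of the $F_i$ become pending. We label the $y_i$ so that these are among $F_1,F_2$. This is the place where the bound on the degrees is used.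

\medskip\noindent\textbf{Updating the fences.} Live ridges of $Q$ not contained in $F$ keep their fences, since the two facets containing them do not change. The other ridges to consider are the $R_i$, which now lie in $G_i$ and $F_i$, and the ridges $F_i\cap F_j$. We list the cases in which they are live.

\emph{The ridge $R_i$, if $F_i$ is pending.} We keep $K_{R_i}$. If $G_i$ is not pending, then $K_{R_i}=\operatorname{aff}G_i$, as (a) requires. If $G_i$ is pending, then (b) requires $w=F_i\setminus R_i$ and $G_i\setminus R_i$ to be on the same open side, and indeed both are in $K_{R_i}^-$. In both cases $w\in K_{R_i}^-$, so the side $K_{R_i}^-$ does not change.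

\emph{The ridge $R_i$, if $F_i$ is not pending but $G_i$ is.} The new fence must be $\operatorname{aff}F_i=\operatorname{aff}(R_i\cup\{w\})$. By Lemma~\ref{lem:fence}(2), every $z\in\Omega(G_i)$ is strictly on the same side of it as $G_i\setminus R_i$. So $\Omega(G_i)$ can only grow by this change.

\emph{The ridge $F_i\cap F_j$, if exactly one of $F_i,F_j$ is pending.} The fence is the affine hull of the other one.

\emph{The ridge $\rho=F_1\cap F_2=\{w,y_3,\dots,y_d\}$, if both $F_1$ and $F_2$ are pending.} Let $\Pi=\operatorname{aff}\{w,y_1,y_2\}$, which is a plane, let $\Gamma=S\cap\Pi$, a circle through $w,y_1,y_2$, and let $k\subset\Pi$ be the tangent of $\Gamma$ at $w$ (Figure~\ref{fig:fence}, right). Let $\kappa$ be an affine function that vanishes on $y_3,\dots,y_d$ and on $k$, and is negative at $y_1$ and $y_2$. It exists because $w,y_1,\dots,y_d$ are affinely independent, so that an affine function on $\Pi$ and values at $y_3,\dots,y_d$ can be prescribed independently, and because $y_1,y_2$ are on the same open side of $k$ in $\Pi$. The new fence is $K_\rho=\{\kappa=0\}$. It contains $\rho$, and (b) holds since $F_1\setminus\rho=y_2$ and $F_2\setminus\rho=y_1$. Here $K_\rho^-=\{\kappa<0\}$.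

\medskip\noindent\textbf{There is still room.} Now (a) and (b) hold for $Q^+$. Condition (c) holds for the old pending facets, since their domains $\Omega$ have not become smaller. So let $F_1$ be pending, whether or not $F_2$ is; the case of $F_2$ is obtained by exchanging the indices $1$ and $2$. Define $\Pi,\Gamma,k,\kappa$ as above in any case. Let $f_j$ be an affine function that vanishes on $F_j$ and is positive beyond $F_j$, so it is negative at all vertices of $Q^+$ outside $F_j$. Let $h$ be an affine function vanishing on $K_{R_1}$ and negative on $K_{R_1}^-$, so $h(w)<0$. The ridges in $F_1$ are $R_1$, $\rho$ and $F_1\cap F_j$ with $j\ge3$, and $F_j$ is not pending for $j\ge3$. Hence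
\[
\Omega(F_1)\supseteq\{f_1>0,\ h<0,\ \kappa<0,\ f_2<0,\ f_j<0\ (3\le j\le d)\};
\]
the condition at $\rho$ is $\kappa<0$ or $f_2<0$, according to whether $F_2$ is pending or not, and we shall achieve both.

Let $x$ be a point on the open arc of $\Gamma$ from $w$ to $y_2$ that does not contain $y_1$, close to $w$. Then:
\begin{itemize}
\item $f_1(x)>0$: on $\Pi$ the function $f_1$ vanishes exactly on the line $wy_2$, $f_1(y_1)<0$, and $x$ and $y_1$ are on different sides of this line.
\item $h(x)<0$, because $x$ is close to $w$.
\item $\kappa(x)<0$, because $\Gamma\setminus\{w\}$ is strictly on one side of $k$.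
\item $f_2(x)<0$: on $\Pi$ the function $f_2$ vanishes exactly on the line $wy_1$, $f_2(y_2)<0$, and $x$ and $y_2$ are on the same side of this line, since the arc from $x$ to $y_2$ avoids $w$ and $y_1$.
\item $f_j(x)=0$ for $j\ge3$, because $\Pi\subset\operatorname{aff}F_j$.
\end{itemize}
So $x$ is almost what we want, and it remains to move it slightly, within $S$, so that $f_3,\dots,f_d$ become negative. This is possible if the linear parts $f_3',\dots,f_d'$ of these functions are linearly independent on the tangent space $T_xS=\{u:u\cdot x=0\}$. For $j\ge 3$, $f_j$ is a negative multiple of the barycentric coordinate of $y_j$ with respect to $w,y_1,\dots,y_d$. Therefore $f_3',\dots,f_d'$ are independent on $\mathbb R^d$, and they vanish on the direction space of $\Pi$. If a nontrivial combination of them vanished on $T_xS$, it would be a nonzero multiple of $u\mapsto u\cdot x$. Then $u\cdot x=0$ for all directions $u$ of $\Pi$, so $\Pi$ would lie in the tangent hyperplane of $S$ at $x$. But $\Pi$ contains chords of $S$, hence points of the open ball, a contradiction. So there is $u\in T_xS$ with $f_j'(u)<0$ for all $j\ge3$. Moving from $x$ along $S$ in the direction $u$, we reach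 points $x'\in S$ arbitrarily close to $x$ with $f_j(x')<0$ for all $j\ge3$, and the strict inequalities in the list persist. Thus $x'\in\Omega(F_1)\cap S$.

So (a)--(c) hold for $Q^+$, and the construction continues until all nodes of $T'$ are attached. The result is a realization of $\partial T'$ with all vertices on $S$.

\subsection{The remaining nodes}\label{sec:rest}
By Lemma~\ref{lem:tree}(iii) the nodes of $T\setminus T'$ can be attached one after another, each by stacking on a facet $F'$ of the current polytope, which lies in the closed unit ball. Put the new vertex at a small distance $\delta>0$ from the barycenter of $F'$ in the direction of the outer normal. For small $\delta$ it is beyond $F'$ and beneath all other facets. For small $\delta$ it also lies in the open ball, because the barycenter of at least two distinct points of the ball is an interior point of the ball. The final polytope is a realization of $P$ in the closed unit ball, and at least $|T'|+d$ of its vertices are on $S$. Choosing $T'$ with $|T'|=t_3(T)$, we obtain Proposition~\ref{prop:lower}. Together with Proposition~\ref{prop:upper} it proves Theorem~\ref{thm:formula}, and with it Theorem~\ref{thm:disproof}.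 \qed

\section{All stacked polytopes}\label{sec:sharp}

By Theorem~\ref{thm:formula}, Theorem~\ref{thm:sharp} is a statement about trees: how small can the largest subtree with degrees at most $3$ be? The trees $T_n$, in which all branches are equally large, turn out to be extremal for the exponent. Let
\[
r=\frac{\log2}{\log d}\in(0,1),\qquad\text{so that } d^{\,r}=2 .
\]

\begin{lemma}\label{lem:binary}
A rooted tree with $N$ nodes, each having at most $d$ children ($d\ge3$), contains a subtree that contains the root, has at most $2$ children at each node, and has at least $N^r$ nodes.
\end{lemma}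

\begin{proof}
We use induction on $N$; the case $N=1$ is trivial. Let $N\ge2$, and let the subtrees at the children of the root have sizes $a_1\ge a_2\ge\dots\ge a_d\ge0$ (padded by zeros). So $\sum a_i=N-1$ and $a_1>0$. Applying the induction hypothesis to the two largest of them (to the largest only, if $a_2=0$), we get a subtree with at least $1+a_1^r+a_2^r$ nodes. On the other hand, since $(1+y)^r\le1+y^r$ for $y\ge0$,
\[
N^r\le1+\Bigl(\sum a_i\Bigr)^r\le1+\bigl(a_1+(d-1)a_2\bigr)^r .
\]
Dividing by $a_1^r$, we see that it is enough to show, with $t=a_2/a_1\in[0,1]$, that
\[
\psi(t)=1+t^r-\bigl(1+(d-1)t\bigr)^r\ge0 .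
\]
We have $\psi(0)=0$ and $\psi(1)=2-d^{\,r}=0$. For $t>0$,
\[
\psi'(t)=r\,t^{r-1}-r(d-1)\bigl(1+(d-1)t\bigr)^{r-1}
\]
is positive if and only if $\bigl(\frac1t+d-1\bigr)^{1-r}>d-1$, i.e.\ if and only if $\frac1t>(d-1)^{1/(1-r)}-(d-1)$. The right side is positive, because $d-1>1$ and $1/(1-r)>1$. So $\psi'$ is positive up to some point and not positive afterwards, and therefore $\psi\ge\min(\psi(0),\psi(1))=0$ on $[0,1]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The tree $T$ of $P$ has $N=v(P)-d$ nodes and degrees at most $d+1$. Root it at a leaf (or at its only node). Then every node has at most $d$ children, and the subtree given by Lemma~\ref{lem:binary} has degrees at most $3$. So $t_3(T)\ge N^r$, and $s(P)\ge d+(v(P)-d)^r$ by Theorem~\ref{thm:formula}. Hence $\liminf\log s/\log v\ge r$ for stacked polytopes as $v\to\infty$. With the sequence of Theorem~\ref{thm:disproof}, the exponent of the class is exactly $r$. As $s\le v$, all limits of $\log s/\log v$ along sequences with $v\to\infty$ lie in $[r,1]$.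

Conversely, let $\alpha\in[r,1]$. For $\alpha=r$ use the polytopes $P_n$. For $\alpha>r$ put $L=\lceil v(P_n)^\alpha\rceil$, and let $P_{n,L}$ be obtained from $P_n$ by attaching to a leaf of $T_n$ (to the only node if $n=0$) a path of $L$ further nodes; that is, we stack $L$ times, first on a facet belonging to that leaf and then each time on a facet belonging to the node added last. Let $T$ be the tree of $P_{n,L}$. The path has degrees at most $2$, so $t_3(T)\ge L$. A subtree of $T$ with degrees at most $3$ meets $T_n$ in a (possibly empty) connected family with degrees at most $3$, so $t_3(T)\le L+3\cdot2^n-2$. By Theorem~\ref{thm:formula},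
\[
d+L\le s(P_{n,L})\le d+L+3\cdot2^n-2 .
\]
Here $2^n=(d^n)^r=O(v(P_n)^r)=O(L)$, so $s(P_{n,L})$ lies between positive constant multiples of $v(P_n)^\alpha$. Since $\alpha\le1$, we have $L\le v(P_n)$, so $v(P_{n,L})=v(P_n)+L$ lies between $v(P_n)$ and $2v(P_n)$. Hence $\log s(P_{n,L})/\log v(P_{n,L})\to\alpha$ as $n\to\infty$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Non-Inscribable Polytopes},
\url{http://www.dml.cz/bitstream/handle/10338.dmlcz/101257/CzechMathJ_24-1974-3_12.pdf}.
\end{thebibliography}

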